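\title{Local membership and local approximation in uniform algebras}

\begin{abstract}
Let $A$ be a uniform algebra with spectrum $X$. Let $L(A)$ be the uniform closure of the continuous functions that agree locally with members of $A$, and $H(A)$ the uniform closure of those that are locally uniformly approximable by members of $A$. We show that $H(A)=C(X)$ forces $L(A)=A$, so that $L(A)=C(X)$ forces $A=C(X)$. On the other hand, we construct a uniform algebra $A\neq C(X)$ whose spectrum $X$ is metrizable and is covered by the interiors of two closed sets on each of which $A$ is uniformly dense in the continuous functions; for it $H(A)=C(X)$. The first result rests on the local maximum modulus principle and on an intersection property of carriers of linear functionals. The example is an inverse limit of finite unions of plane domains glued at points, along which an annihilating measure close to $dz$ on the unit circle survives.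
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $X$ is a compact Hausdorff space and $C(X)$ is the algebra of continuous complex-valued functions on $X$ with the supremum norm. We write $\|f\|_S=\sup_S|f|$, with $\|f\|_\emptyset=0$. A \emph{uniform algebra} on $X$ is a uniformly closed subalgebra $A$ of $C(X)$ that contains the constants and separates the points of $X$. A \emph{character} of $A$ is a nonzero multiplicative linear functional on $A$; characters have norm one, and the maximal ideals of $A$ are their kernels. We say that $A$ has \emph{spectrum $X$} if every character of $A$ is evaluation at a point of $X$, that is, if $X$ is the maximal ideal space of $A$.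

Let $A$ be a uniform algebra on $X$ and $f\in C(X)$. We say that $f$ \emph{belongs locally to $A$} if every point of $X$ has a neighborhood $U$ with $f=g$ on $U$ for some $g\in A$, and that $f$ is \emph{$A$-holomorphic} if every point of $X$ has a neighborhood $U$ on which $f$ is a uniform limit of members of $A$. Let $L(A)$ and $H(A)$ be the uniform closures of these two sets of functions. Then $A\subseteq L(A)\subseteq H(A)$. It is known that $L(A)$ and $H(A)$ are again uniform algebras with spectrum $X$ when $A$ has spectrum $X$; we do not use this.

Both algebras measure how far membership in $A$ is from being a local property. If $f=g_i$ on $U_i$ and $A$ contains a partition of unity $\varphi_1,\dots,\varphi_N$ subordinate to the cover $\{U_i\}$, then $f=\sum\varphi_ig_i\in A$. A uniform algebra need not contain such partitions, and then nothing obvious glues the local data. The extreme failure would be an algebra that is locally everything and globally not. This is the question posed in \cite{nonlocal}.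

\medskip\noindent
\textbf{Question.} \emph{Let $A$ be a uniform algebra with spectrum $X$. Is it possible that $A\neq C(X)$ but $L(A)=C(X)$, or that $A\ne C(X)$ but $H(A)=C(X)$?}
\medskip

Two examples show what is at stake. Let $\overline{\mathbb D}$ be the closed unit disc and $\mathbb T$ the unit circle.

\begin{example}\label{ex:disc}
Let $A$ be the disc algebra, consisting of the continuous functions on $\overline{\mathbb D}$ that are holomorphic in the open disc. Holomorphy is local and is preserved by uniform limits, so every $A$-holomorphic function lies in $A$, and $A=L(A)=H(A)$.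
\end{example}

\begin{example}\label{ex:circle}
Let $A$ be the uniform closure of the polynomials on $\mathbb T$. On a closed arc $K\subsetneq\mathbb T$ the function $\bar z=1/z$ is a uniform limit of polynomials by Runge's theorem, so $A|_K$ is dense in $C(K)$ by the Stone--Weierstrass theorem. Hence $H(A)=C(\mathbb T)$. Yet $\bar z\notin A$, because $\int_{\mathbb T}a\,dz=0$ for $a\in A$ while $\int_{\mathbb T}\bar z\,dz=2\pi i$. This does not answer the question: $p\mapsto p(0)$ extends to a character of $A$ that is not evaluation at a point of $\mathbb T$.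
\end{example}

So the hypothesis on the spectrum is the whole difficulty. It forces us to fill in the circle, and the obvious filling, the disc, destroys local density. One would guess that every filling does the same, so that both answers are no. This guess is right for $L(A)$ and wrong for $H(A)$.

To state the results, let $A$ have spectrum $X$. For a closed set $S\subset X$ the \emph{$A$-hull} of $S$ is
\[
\hat S=\{x\in X:\ |a(x)|\le\|a\|_S\ \text{for all }a\in A\},
\]
and $S$ is \emph{$A$-convex} if $\hat S=S$. For the disc algebra the hull of $\mathbb T$ is $\overline{\mathbb D}$; to say that all closed sets are $A$-convex is to say that nothing in $X$ is filled in.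

\begin{theorem}\label{thm:local}
Let $A$ be a uniform algebra with spectrum $X$. If every closed subset of $X$ is $A$-convex, then every function belonging locally to $A$ is in $A$; so $L(A)=A$.
\end{theorem}

\begin{theorem}\label{thm:convex}
Let $A$ be a uniform algebra with spectrum $X$. If $H(A)=C(X)$ (in particular if $L(A)=C(X)$), then every closed subset of $X$ is $A$-convex. Hence $H(A)=C(X)$ implies $L(A)=A$, and $L(A)=C(X)$ implies $A=C(X)$.
\end{theorem}

\begin{theorem}\label{thm:example}
There are a compact metrizable space $X$, a uniform algebra $A\neq C(X)$ with spectrum $X$, and closed sets $K_1,K_2\subset X$ with $X=\operatorname{int}K_1\cup\operatorname{int}K_2$, such that $A|_{K_i}$ is uniformly dense in $C(K_i)$ for $i=1,2$. So every $f\in C(X)$ is $A$-holomorphic, and $L(A)=A\ne H(A)=C(X)$.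
\end{theorem}

Theorems \ref{thm:local} and \ref{thm:convex} are proved in Sections \ref{sec:carriers} and \ref{sec:maximum}. The example of Theorem~\ref{thm:example} is a different filling of the circle of Example~\ref{ex:circle}. Starting from $\overline{\mathbb D}$, we repeatedly cut the plane domains at hand into thin rings and reglue the rings at finitely many points through auxiliary discs. Each step makes one more continuous function approximable over a part of $\overline{\mathbb D}$, and changes the annihilating measure $dz$ very little. Section~\ref{sec:systems} sets up the language and states the single step as Proposition~\ref{prop:step}, Section~\ref{sec:limit} derives Theorem~\ref{thm:example} from it, Section~\ref{sec:model} shows the gluing across one circle, and Section~\ref{sec:step} proves the proposition.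

A \emph{measure} is a complex regular Borel measure, $\|\mu\|$ is its total variation, and $\mu\perp B$ means $\int b\,d\mu=0$ for all $b\in B$. By the Hahn--Banach and Riesz theorems, $f\in C(X)$ lies in the closure of a subspace $B$ if and only if $\int f\,d\mu=0$ for all $\mu\perp B$.

\section{Carriers and local membership}\label{sec:carriers}

In this section and the next, $A$ is a uniform algebra with spectrum $X$. For a nonempty closed set $S\subset X$, let $A_S$ be the closure of $A|_S$ in $C(S)$. The hypothesis on the spectrum of $A$ enters Theorems \ref{thm:local} and \ref{thm:convex} through the following lemma.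

\begin{lemma}\label{lem:hull}
Let $S\subset X$ be closed and nonempty. If $S$ is $A$-convex, then $A_S$ has spectrum $S$. In general, $\hat S$ is closed and $A$-convex, and $\|b\|_{\hat S}=\|b\|_S$ for $b\in A_{\hat S}$.
\end{lemma}

\begin{proof}
Let $\phi$ be a character of $A_S$. Then $a\mapsto\phi(a|_S)$ is a character of $A$, hence evaluation at some $x\in X$, and $|a(x)|\le\|a\|_S$ because $\|\phi\|=1$. So $x\in\hat S$. If $\hat S=S$, then $\phi$ agrees with evaluation at $x\in S$ on the dense subalgebra $A|_S$, hence on $A_S$. The set $\hat S$ is an intersection of closed sets, and $\|a\|_{\hat S}=\|a\|_S$ for $a\in A$ by definition. This gives $\hat{\hat S}=\hat S$ and, by uniform limits, the last assertion.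
\end{proof}

\subsection*{The idea}
Let $f=g_i$ on $U_i$, where the $U_i$ form a finite open cover, and let $\mu\perp A$. We must show $\int f\,d\mu=0$. The functional $\ell(a)=\int af\,d\mu$ on $A$ equals $\int a(f-g_i)\,d\mu$, so it is represented by a measure on $X\setminus U_i$, for each $i$. These sets have empty intersection, and we would like to conclude $\ell=0$. What is needed is a notion of support for functionals on $A$ that passes to intersections.

The simplest case shows how convexity helps. Let $S,T\subset\mathbb C$ be disjoint compact sets such that $\mathbb C\setminus(S\cup T)$ is connected, and let $\ell$ be a functional on polynomials with $|\ell(p)|\le M\|p\|_S$ and $|\ell(p)|\le M\|p\|_T$. Given $p$, Runge's theorem provides polynomials $p_k$ with $p_k\to p$ on $S$ and $p_k\to0$ on $T$. Then $\ell(p_k)\to\ell(p)$ by the first bound and $\ell(p_k)\to0$ by the second, so $\ell=0$. Without convexity this fails: $\ell(p)=p(0)$ satisfies both bounds for the disjoint circles $S=\{|z|=1\}$ and $T=\{|z|=\frac12\}$.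

For a general algebra we transport the problem to $\mathbb C^n$ by tuples $F=(F_1,\dots,F_n)\in A^n$, regarded as maps $X\to\mathbb C^n$. When $S$ and $T$ meet, the splitting of $p$ is done by solving a Cousin problem, and this yields bounds on neighborhoods of $F(S\cap T)$, not on $F(S\cap T)$ itself. The definition has to allow for this loss.

\begin{definition}\label{def:carried}
A linear functional $\ell$ on $A$ is \emph{carried} by the closed set $S\subset X$ if for all $n\ge1$, $F\in A^n$ and open $D\supset F(S)$ in $\mathbb C^n$ there are a compact set $C\subset D$ and a constant $M$ such that $|\ell(p\circ F)|\le M\|p\|_C$ for all polynomials $p$ on $\mathbb C^n$.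
\end{definition}

If $\ell(a)=\int a\,d\nu$ with $\nu$ a measure on $S$, then $\ell$ is carried by $S$: take $C=F(S)$ and $M=\|\nu\|$. The converse fails. On the disc algebra, $\ell(a)=a'(0)$ is carried by $\{0\}$, by the chain rule and the Cauchy estimates on a small polydisc about $F(0)$, but it is not a multiple of evaluation at $0$. If $\ell$ is carried by $\emptyset$, then $D=\emptyset$ is allowed, so $C=\emptyset$, and $n=1$, $p(z)=z$ gives $\ell=0$.

\subsection*{Tools from several complex variables}
The \emph{polynomial hull} of a compact set $K\subset\mathbb C^N$ is the set of $z$ with $|p(z)|\le\|p\|_K$ for all polynomials $p$, and $K$ is \emph{polynomially convex} if it equals its hull. A \emph{polyhedron} is an open set $\Omega=\{|z_1|<\rho,\dots,|z_N|<\rho,\ |p_1|<1,\dots,|p_k|<1\}$ with polynomials $p_i$. The hull of a compact subset of $\Omega$ is again a compact subset of $\Omega$. Let $\mathcal O(W)$ be the Fr\'echet space of holomorphic functions on an open set $W$. We use three facts.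
\begin{itemize}
\item[(P1)] If $K$ is compact and polynomially convex and $W\supset K$ is open, there is a polyhedron $\Omega$ with $K\subset\Omega\subset W$. (Take $\rho$ large. Each point of the closed polydisc of radius $\rho$ outside $W$ has a neighborhood on which $|p|>1>\|p\|_K$ for some $p$; finitely many suffice.)
\item[(P2)] (Oka--Weil) A function holomorphic near a compact polynomially convex set $K$ is a uniform limit on $K$ of polynomials.
\item[(P3)] A polyhedron $\Omega$ has $H^1(\Omega,\mathcal O)=0$. Hence, if $\Omega=\Omega_1\cup\Omega_2$ with $\Omega_i$ open, every $h\in\mathcal O(\Omega_1\cap\Omega_2)$ is $u-v$ with $u\in\mathcal O(\Omega_1)$, $v\in\mathcal O(\Omega_2)$.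
\end{itemize}
The image $F(S)$ of an $A$-convex set need not be polynomially convex. The next lemma repairs this by adding coordinates.

\begin{lemma}[Arens--Calder\'on]\label{lem:AC}
Let $S\subset X$ be closed and $A$-convex, $F\in A^n$, and $W\supset F(S)$ open in $\mathbb C^n$. There is $G\in A^k$ such that the polynomial hull of $(F,G)(S)$ projects into $W$ under the projection $\mathbb C^{n+k}\to\mathbb C^n$.
\end{lemma}

\begin{proof}
We may assume $S\ne\emptyset$. Let $D$ be the closed polydisc $|z_j|\le\|F_j\|_S$. For every $G$ the hull of $(F,G)(S)$ projects into $D$, so we must exclude the compact set $D\setminus W$. Let $\lambda\in D\setminus W$. The functions $F_j-\lambda_j$ have no common zero on $S$, which is the spectrum of $A_S$ by Lemma~\ref{lem:hull}. So they lie in no maximal ideal of $A_S$ and generate the unit ideal. Approximating the coefficients, we find $b_1,\dots,b_n\in A$ with $|\sum b_j(F_j-\lambda_j)-1|\le\frac14$ on $S$. Suppose the $b_j$ are among the components of $G$, with coordinates $w_j$. The inequalities $|\sum w_j(z_j-\lambda_j)-1|\le\frac14$ and $|w_j|\le\|b_j\|_S$ hold on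 $(F,G)(S)$, hence on its hull, and give $\sum\|b_j\|_S|z_j-\lambda_j|\ge\frac34$ there. So the projection of the hull misses the neighborhood $\{\sum\|b_j\|_S|z_j-\lambda_j|<\frac12\}$ of $\lambda$. Cover $D\setminus W$ by finitely many such neighborhoods and let $G$ consist of all the corresponding $b_j$.
\end{proof}

\begin{lemma}\label{lem:intersect}
Let $S,T\subset X$ be closed with $S\cup T$ $A$-convex. If $\ell$ is carried by $S$ and by $T$, then it is carried by $S\cap T$.
\end{lemma}

\begin{proof}
Let $F\in A^n$ and let $D\supset F(S\cap T)$ be open. We may assume $S\cup T\neq\emptyset$.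

\emph{Separating $S$ from $T$ outside $D$.} The sets $F(S)$ and $F(T)$ may meet outside $D$, so we first add coordinates. The compact sets $S'=S\setminus F^{-1}(D)$ and $T'=T\setminus F^{-1}(D)$ are disjoint. Each pair in $S'\times T'$ is separated by a member of $A$, which also separates all nearby pairs. By compactness of $S'\times T'$ there is a tuple $F'$ from $A$ such that $H^0=(F,F')$ satisfies $H^0(S')\cap H^0(T')=\emptyset$. Choose disjoint open sets $B_S\supset H^0(S')$ and $B_T\supset H^0(T')$, let $\tilde D$ be the set of points whose first $n$ coordinates lie in $D$, and put $W_S=\tilde D\cup B_S$, $W_T=\tilde D\cup B_T$. Then $H^0(S)\subset W_S$, $H^0(T)\subset W_T$ and $W_S\cap W_T=\tilde D$.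

\emph{Passing to a polyhedron.} By Lemma~\ref{lem:AC} applied to $S\cup T$, there is $H=(H^0,G)$ such that the polynomial hull $K$ of $H(S\cup T)$ lies over $W_S\cup W_T$. By (P1) there is a polyhedron $\Omega\supset K$ lying over $W_S\cup W_T$. Let $\Omega_S,\Omega_T$ be the parts of $\Omega$ over $W_S,W_T$, and let $\mathrm{pr}$ be the projection to the first $n$ coordinates. Then
\[
\Omega=\Omega_S\cup\Omega_T,\qquad H(S)\subset\Omega_S,\qquad H(T)\subset\Omega_T,\qquad \mathrm{pr}(\Omega_S\cap\Omega_T)\subset D .
\]
By hypothesis there are compact sets $C_S\subset\Omega_S$, $C_T\subset\Omega_T$ and constants with $|\ell(P\circ H)|\le M_S\|P\|_{C_S}$ and $|\ell(P\circ H)|\le M_T\|P\|_{C_T}$ for all polynomials $P$.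

\emph{Splitting with bounds.} By (P3) the continuous linear map $(u,v)\mapsto u-v$ from $\mathcal O(\Omega_S)\oplus\mathcal O(\Omega_T)$ to $\mathcal O(\Omega_S\cap\Omega_T)$ is onto. By the open mapping theorem for Fr\'echet spaces, the image of the neighborhood $\{\|u\|_{C_S}\le1,\ \|v\|_{C_T}\le1\}$ of $0$ contains $\{\|h\|_{C'}<c\}$ for some compact $C'\subset\Omega_S\cap\Omega_T$ and $c>0$. By scaling, every $h$ with $\|h\|_{C'}<\sigma$ is $u-v$ with $\|u\|_{C_S},\|v\|_{C_T}\le\sigma/c$.

Let $p$ be a polynomial on $\mathbb C^n$, put $h=p\circ\mathrm{pr}$, take $\sigma>\|h\|_{C'}$ and write $h=u-v$ on $\Omega_S\cap\Omega_T$ as above. The functions $h-u$ on $\Omega_S$ and $-v$ on $\Omega_T$ agree on the overlap and define $w\in\mathcal O(\Omega)$. By (P2), applied to the hull of $C_S\cup C_T$, there are polynomials $P_k\to w$ uniformly on $C_S\cup C_T$. Since $h\circ H=p\circ F$,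
\[
|\ell(p\circ F)|\le|\ell((h-P_k)\circ H)|+|\ell(P_k\circ H)|\le M_S\|h-P_k\|_{C_S}+M_T\|P_k\|_{C_T},
\]
and the right side tends to $M_S\|u\|_{C_S}+M_T\|v\|_{C_T}\le(M_S+M_T)\sigma/c$. Letting $\sigma$ decrease to $\|h\|_{C'}=\|p\|_{\mathrm{pr}(C')}$ gives the required bound with $C=\mathrm{pr}(C')\subset D$ and $M=(M_S+M_T)/c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $f$ belong locally to $A$. By compactness there are open sets $U_1,\dots,U_N$ covering $X$ and $g_i\in A$ with $f=g_i$ on $U_i$. Let $\mu\perp A$ and $\ell(a)=\int af\,d\mu$. Since $ag_i\in A$, we have $\ell(a)=\int a(f-g_i)\,d\mu$, and $(f-g_i)\mu$ is a measure on $X\setminus U_i$. So $\ell$ is carried by each $X\setminus U_i$. All closed sets are $A$-convex, so Lemma~\ref{lem:intersect} applies repeatedly, and $\ell$ is carried by $\bigcap_i(X\setminus U_i)=\emptyset$. Thus $\ell=0$ and $\int f\,d\mu=\ell(1)=0$. As $\mu\perp A$ was arbitrary and $A$ is closed, $f\in A$.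
\end{proof}

\begin{remark}\label{rem:measures}
Lemma~\ref{lem:intersect} becomes false if ``carried by'' is replaced with ``represented by a measure on'', even when all closed sets are $A$-convex. Take the algebra of Theorem~\ref{thm:example}, for which all closed sets are $A$-convex by Theorem~\ref{thm:convex}, and $0\ne\mu\perp A$. The functional $a\mapsto\int_{K_i}a\,d\mu=-\int_{X\setminus K_i}a\,d\mu$ is represented by a measure on $K_i$ and by one on $X\setminus\operatorname{int}K_i$. If it were represented by a measure $\nu_i$ on the intersection, density of $A|_{K_i}$ would give $\mu|_{K_i}=\nu_i$, so $|\mu|(\operatorname{int}K_i)=0$. This cannot hold for both $i=1$ and $i=2$. The same algebra shows that Theorem~\ref{thm:local} has no counterpart for $H(A)$: the proof needs $(f-g_i)\mu$ to vanish on $U_i$, not merely to be small there.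
\end{remark}

\section{A maximum principle for $A$-holomorphic functions}\label{sec:maximum}

Let $B$ be a uniform algebra on $Y$. A closed set $\Gamma\subset Y$ is a \emph{boundary} for $B$ if $\|b\|_\Gamma=\|b\|_Y$ for all $b\in B$. There is a smallest closed boundary, the \emph{Shilov boundary}. We use the following standard theorem.

\medskip\noindent
\textbf{Rossi's local maximum modulus principle.} \emph{Let $B$ have spectrum $Y$ and Shilov boundary $\Gamma$, and let $O\subset Y\setminus\Gamma$ be nonempty and open, with topological boundary $\operatorname{bd}O$. Then $|b(y)|\le\max_{\operatorname{bd}O}|b|$ for $b\in B$, $y\in O$.}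
\medskip

Here $\operatorname{bd}O\ne\emptyset$. Otherwise $O$ is open and closed, its indicator function lies in $B$ by Shilov's idempotent theorem, and this function does not attain its maximum modulus on $\Gamma$.

\begin{proposition}\label{prop:max}
Let $f$ be $A$-holomorphic and let $S\subset X$ be closed and nonempty. Then $\|f\|_{\hat S}=\|f\|_S$.
\end{proposition}

Rossi's principle applies to $f$ only on small open sets $O$, where $f$ can be approximated. On such a set it gives no contradiction by itself, because the set $E$ where $f$ takes an extremal value may reach $\operatorname{bd}O$. We therefore center $O$ at a Shilov boundary point of $A_E$. This provides a factor $b\in A$ that is larger inside $O$ than on $E\setminus O$, and a high power of a function peaking on $E$ handles the rest of $\operatorname{bd}O$.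

\begin{proof}
Suppose $M=\|f\|_{\hat S}>\|f\|_S$. Pick $c\in f(\hat S)$ with $|c|=M$ and put $u=\frac12(1+\bar cf/M^2)$ and $E=\{x\in\hat S:f(x)=c\}$. Then $u$ is $A$-holomorphic. Since $|\bar cf/M^2|\le1$ on $\hat S$, and $|1+w|<2$ for $|w|\le1$, $w\neq1$, we have $u=1$ on $E$ and $|u|<1$ on $\hat S\setminus E$. The set $E$ is compact, nonempty and disjoint from $S$.

Let $y_0\in E$ be a point of the Shilov boundary of $A_E$. Choose a relatively open neighborhood $O$ of $y_0$ in $\hat S$ such that $\overline O\cap S=\emptyset$ and $u$ is a uniform limit on $\overline O$ of members of $A$. The closed set $E\setminus O$ does not contain $y_0$, so it is not a boundary for $A_E$: some member of $A_E$ has strictly smaller norm on $E\setminus O$ than on $E$. Approximating it from $A$ and normalizing, we obtain $b\in A$ and $y_1\in E\cap O$ with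
\[
|b(y_1)|=\|b\|_E=1>\beta:=\|b\|_{E\setminus O}.
\]
Let $\operatorname{bd}O$ be the boundary of $O$ in $\hat S$; it is disjoint from $O$. On $\operatorname{bd}O$ the functions $|bu^k|$ decrease with $k$. Their limit is $0$ off $E$, and it is $|b|\le\beta$ on $E\cap\operatorname{bd}O\subset E\setminus O$. So the compact sets $\{x\in\operatorname{bd}O:|bu^k|\ge\frac{1+\beta}2\}$ decrease and have empty intersection, and one of them is empty. For this $k$,
\[
\|bu^k\|_{\operatorname{bd}O}\le\tfrac{1+\beta}2<1=|bu^k(y_1)|.
\]
Replacing $u$ by a member $a$ of $A$ close enough to $u$ on $\overline O$ gives $\|ba^k\|_{\operatorname{bd}O}<|ba^k(y_1)|$. By Lemma~\ref{lem:hull}, $A_{\hat S}$ has spectrum $\hat S$, and $S$ is a closed boundary for it, so its Shilov boundary lies in $S$ and misses $O$. This contradicts Rossi's principle.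
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
By Proposition~\ref{prop:max} and uniform limits, $\|f\|_{\hat S}=\|f\|_S$ for all $f\in H(A)$ and all closed $S\neq\emptyset$. Let $H(A)=C(X)$. If $x\notin S$, Urysohn's lemma gives $f\in C(X)$ with $f(x)=1$ and $f=0$ on $S$, so $x\notin\hat S$. Thus $\hat S=S$; also $\hat\emptyset=\emptyset$, by taking $a=1$. Theorem~\ref{thm:local} gives $L(A)=A$. If $L(A)=C(X)$, then $H(A)=C(X)$, and so $A=L(A)=C(X)$.
\end{proof}

\section{Systems, forms and the one-step proposition}\label{sec:systems}

We turn to Theorem~\ref{thm:example}. The space $X$ will be an inverse limit of spaces $V_n$, each a finite union of plane domains glued at finitely many points. Two properties must survive the limit: that the spectrum is the underlying space, which will be automatic, and that a nonzero measure annihilates the algebra, which has to be watched at every step. The measures are boundary integrals of meromorphic forms, and annihilation is a condition on residues.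

\subsection*{Plane preliminaries}
For compact $K\subset\mathbb C$, let $A(K)$ be the algebra of continuous functions on $K$ holomorphic in the interior of $K$, and $\mathcal R(K)$ the algebra of rational functions with poles off $K$. \emph{Mergelyan's theorem} states that $\mathcal R(K)$ is uniformly dense in $A(K)$ if $\mathbb C\setminus K$ has finitely many components.

Approximants will have to take exact values on a finite set $Z$. For a bounded set $B$ there is a constant $C$ such that any values $v_\nu$ $(\nu\in Z)$ are taken by a polynomial bounded by $C\max|v_\nu|$ on $B$, namely the Lagrange interpolation polynomial. So an approximant with error at most $\eta$ on $Z$ can be made exact on $Z$ by a change of at most $C\eta$ on $B$. We call this the \emph{interpolation correction}.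

Let $\mathbb C_\infty$ be the Riemann sphere. By Alexander duality, a compact set $Y\subsetneq\mathbb C_\infty$ has connected complement if and only if its \v{C}ech cohomology $\check H^1(Y)$, with coefficients in a field, vanishes.

\begin{lemma}\label{lem:arc}
Let $Y\subsetneq\mathbb C_\infty$ be compact, with finitely many components and connected complement. Let $\gamma$ be a simple polygonal arc such that $\gamma\cap Y$ consists either of one endpoint of $\gamma$, or of both endpoints, lying in different components of $Y$. Then $\mathbb C_\infty\setminus(Y\cup\gamma)$ is nonempty and connected.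
\end{lemma}

\begin{proof}
It is nonempty since $\gamma$ has no interior. In both cases every function on $\gamma\cap Y$ extends to a locally constant function on $Y$, so $\check H^0(Y)\to\check H^0(Y\cap\gamma)$ is onto. In the Mayer--Vietoris sequence
\[
\check H^0(Y)\oplus\check H^0(\gamma)\to\check H^0(Y\cap\gamma)\to\check H^1(Y\cup\gamma)\to\check H^1(Y)\oplus\check H^1(\gamma)=0
\]
the middle map is therefore zero, and $\check H^1(Y\cup\gamma)=0$.
\end{proof}

A \emph{piece} is a compact set $\Delta=\overline{D_0}\setminus(D_1\cup\dots\cup D_k)$, where $D_0,\dots,D_k$ are the insides of Jordan curves, each a finite union of $C^1$ arcs with nonvanishing tangent, and $\overline{D_1},\dots,\overline{D_k}$ are pairwise disjoint subsets of $D_0$. We call $\partial D_0$ the \emph{outer curve}. Every point of a Jordan curve is a limit of points from both sides, so $\operatorname{int}\Delta=D_0\setminus\bigcup_{r\geq1}\overline{D_r}$ and $\Delta$ is its closure. The complement of $\operatorname{int}\Delta$ in $\mathbb C_\infty$ is a disjoint union of $k+1$ closed topological discs, so $\operatorname{int}\Delta$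 is connected by duality. Near a point where $\partial\Delta$ is $C^1$, the boundary is a graph over its tangent line with $\Delta$ on one side. We orient $\partial\Delta$ with $\Delta$ on the left. By Mergelyan's theorem $\mathcal R(\Delta)$ is dense in $A(\Delta)$. Hence $A(\Delta)$ has spectrum $\Delta$: for a character $\phi$ the number $\lambda=\phi(z)$ lies in $\Delta$, since otherwise $z-\lambda$ is invertible, and $\phi(r)=r(\lambda)$ for $r\in\mathcal R(\Delta)$.

\subsection*{Systems}
A \emph{system} consists of finitely many pieces $\Delta_j$, taken as disjoint copies even if they overlap in $\mathbb C$, finite sets $Z_j\subset\operatorname{int}\Delta_j$ of \emph{marked points}, and an equivalence relation on $\bigsqcup Z_j$, whose classes are called \emph{nodes}. Its space $V$ is $\bigsqcup\Delta_j$ with equivalent marked points identified; it is compact and metrizable. Put $\partial V=\bigsqcup\partial\Delta_j\subset V$, and let $A(V)$ be the algebra of continuous functions on $V$ that are holomorphic in the interior of each piece.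

\begin{lemma}\label{lem:spectrum}
$A(V)$ is a uniform algebra with spectrum $V$.
\end{lemma}

\begin{proof}
Regard $A(V)$ as the closed subalgebra of $\tilde A=\bigoplus A(\Delta_j)$ of functions constant on each node. Choosing one interpolating polynomial on each piece, we can prescribe the values of a member of $A(V)$ at all nodes and at finitely many further points; in particular $A(V)$ separates points. A character of $\tilde A$ is a character of one summand, so $\tilde A$ has spectrum $\bigsqcup\Delta_j$. Let $I\subset A(V)$ be the ideal of $\tilde A$ of functions vanishing at all marked points, and let $\phi$ be a character of $A(V)$. If $\phi|_I=0$, then $\phi$ is a character of $A(V)/I$, the algebra of all functions on the finite set of nodes, so it is evaluation at a node. Otherwise take $u\in I$ with $\phi(u)=1$ and put $\tilde\phi(a)=\phi(au)$ for $a\in\tilde A$. Then $\tilde\phi(a)\tilde\phi(b)=\phi(abu\cdot u)=\phi(abu)\phi(u)=\tilde\phi(ab)$, and $\tilde\phi=\phi$ on $A(V)$. So $\phi$ is the restriction of a point evaluation.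
\end{proof}

A \emph{form} $\omega$ on $V$ consists of meromorphic $1$-forms $\omega_j=h_j\,dz$ defined near $\Delta_j$, whose only poles in $\Delta_j$ are at most simple poles at marked points, such that the residues at the points of each node sum to zero. Let $\mu_\omega$ be the measure on $\partial V$ given by $\omega_j$ on $\partial\Delta_j$; its total variation is $\sum_j\int_{\partial\Delta_j}|h_j|\,|dz|$. For $a\in\mathcal R(\Delta_j)$ the residue theorem gives $\int_{\partial\Delta_j}a\,\omega_j=2\pi i\sum_{\nu\in Z_j}a(\nu)\operatorname{res}_\nu\omega_j$, and by density this holds for $a\in A(\Delta_j)$. For $a\in A(V)$ we sum over $j$ and group the terms by nodes; on each node $a$ is constant and the residues cancel. Hence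
\begin{equation}\label{eq:perp}
\mu_\omega\perp A(V).
\end{equation}

A \emph{morphism} $\pi:V'\to V$ of systems is a map induced by continuous maps from each piece of $V'$ into some piece of $V$, holomorphic in the interior, that send equivalent marked points to the same point of $V$. On the interior of a piece, $\pi$ is either constant or open, and in the second case it maps into the interior of a piece. Therefore $a\circ\pi\in A(V')$ for $a\in A(V)$, and a composition of morphisms is a morphism.

\subsection*{The one-step proposition}
Let $V_0=\overline{\mathbb D}$, with no marked points, and $\omega_0=dz$. Put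
\[
U_1=\{z\in V_0:\operatorname{Re}z\le\tfrac12\},\quad U_1^+=\{z\in V_0:\operatorname{Re}z\le\tfrac34\},\quad U_2=-U_1,\quad U_2^+=-U_1^+ .
\]
A point of $V_0$ at distance less than $\frac14$ from $U_i$ lies in $U_i^+$; this margin will absorb approximation errors. A system $V$ with a morphism $\rho:V\to V_0$ is \emph{admissible} if every piece $\Delta$ of $V$ contains, for $t=1,2$, a point $b_t\in\partial\Delta$ with $\rho(b_t)\notin U_t^+$. The pair $(V_0,\mathrm{id})$ is admissible, with $b_1=1$ and $b_2=-1$.

\begin{proposition}\label{prop:step}
Let $(V,\rho)$ be admissible, $\omega$ a form on $V$, $f\in C(V)$, $i\in\{1,2\}$ and $\varepsilon,\delta\in(0,1)$. There are a system $V'$, a morphism $\pi:V'\to V$ such that $(V',\rho')$ is admissible for $\rho'=\rho\circ\pi$, a form $\omega'$ on $V'$ and $g\in A(V')$ such that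
\begin{itemize}
\item[(a)] $|g-f\circ\pi|\le14\varepsilon$ on $\rho'^{-1}(U_i)$;
\item[(b)] there is a continuous injection $\iota:\partial V\to\partial V'$ with $\pi\circ\iota=\mathrm{id}$ and $\|\mu_{\omega'}-\iota_*\mu_\omega\|\le\delta$.
\end{itemize}
\end{proposition}

Some condition like admissibility is necessary. Suppose $V=\overline{\mathbb D}$, $\omega=dz$, $f=\bar z$, and $\rho$ maps all of $V$ into $U_i$. Then (a) holds on all of $V'$, so \eqref{eq:perp} gives $|\int f\circ\pi\,d\mu_{\omega'}|\le14\varepsilon(2\pi+\delta)$, while (b) gives $|\int f\circ\pi\,d\mu_{\omega'}|\ge2\pi-\delta$. For small $\varepsilon,\delta$ these are incompatible.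

\section{The inverse limit}\label{sec:limit}

We prove Theorem~\ref{thm:example}, assuming Proposition~\ref{prop:step}.

\subsection*{Construction}
Fix a sequence of quadruples $(m,k,i,q)$ with $m\ge0$, $k\ge1$, $i\in\{1,2\}$, $q\ge1$, indexed by $n=0,1,2,\dots$, in which every quadruple occurs and the $n$th one has $m\le n$. (Take a sequence in which every quadruple occurs infinitely often, and replace the $n$th term by $(0,1,1,1)$ if its $m$ exceeds $n$.) Start with $V_0$, $\omega_0=dz$, $\rho_0=\mathrm{id}$. As soon as $V_n$ is constructed, choose a dense sequence $(f_{n,k})_{k\ge1}$ in $C(V_n)$, and let $\pi_{n,m}:V_n\to V_m$ $(m\le n)$ be the composed morphisms. At step $n$, with $n$th quadruple $(m,k,i,q)$, apply the proposition to $(V_n,\rho_n)$, $\omega_n$, $f=f_{m,k}\circ\pi_{n,m}$, $i$, $\varepsilon=1/(14q)$ and $\delta=2^{-n-3}$. This gives $V_{n+1}$, $\pi_{n+1,n}$, $\omega_{n+1}$, $\iota_n$, a function $g_{n+1}\in A(V_{n+1})$, and $\rho_{n+1}=\rho_n\circ\pi_{n+1,n}=\pi_{n+1,0}$.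

Let $X$ be the set of sequences $(x_n)\in\prod V_n$ with $\pi_{n+1,n}(x_{n+1})=x_n$ for all $n$, with projections $p_n:X\to V_n$. It is compact and metrizable. Since $p_n=\pi_{n+1,n}\circ p_{n+1}$, the algebras $A(V_n)\circ p_n$ increase with $n$. Let $A$ be the uniform closure of their union. It contains the constants, and it separates points because two points of $X$ differ in some coordinate.

The maps $p_n$ need not be onto, but $\partial V_n\subset p_n(X)$: a point $v\in\partial V_n$ is the $n$th coordinate of the sequence with $x_m=\pi_{n,m}(v)$ for $m\le n$ and $x_{m+1}=\iota_m(x_m)$ for $m\ge n$. In particular $X\ne\emptyset$.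

\subsection*{The spectrum of $A$ is $X$}
Let $\phi$ be a character of $A$. Then $a\mapsto\phi(a\circ p_n)$ is a character of $A(V_n)$, hence evaluation at some $x_n\in V_n$ by Lemma~\ref{lem:spectrum}. For $a\in A(V_n)$,
\[
a(x_n)=\phi(a\circ\pi_{n+1,n}\circ p_{n+1})=a(\pi_{n+1,n}(x_{n+1})).
\]
Since $A(V_n)$ separates points, $\pi_{n+1,n}(x_{n+1})=x_n$. So $x=(x_n)\in X$, and $\phi$ is evaluation at $x$ on a dense subalgebra, hence on $A$.

\subsection*{The function $\bar p_0$ is not in $A$}
Let $\mu_n=\mu_{\omega_n}$. By (b), $\|\mu_{n+1}\|\le\|\mu_n\|+2^{-n-3}$, so $\|\mu_n\|\le2\pi+\frac14$. Since $\rho_{n+1}\circ\iota_n=\rho_n$ on $\partial V_n$ and $|\rho_{n+1}|\le1$,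
\[
\Bigl|\int\bar\rho_{n+1}\,d\mu_{n+1}-\int\bar\rho_n\,d\mu_n\Bigr|=\Bigl|\int\bar\rho_{n+1}\,d(\mu_{n+1}-\iota_{n*}\mu_n)\Bigr|\le2^{-n-3}.
\]
As $\int\bar\rho_0\,d\mu_0=\int_{\mathbb T}\bar z\,dz=2\pi i$, we get $|\int\bar\rho_n\,d\mu_n|\ge2\pi-\frac14$. By \eqref{eq:perp}, for $a\in A(V_n)$,
\[
\|\bar\rho_n-a\|_{\partial V_n}\ge\frac{\bigl|\int(\bar\rho_n-a)\,d\mu_n\bigr|}{\|\mu_n\|}\ge\frac{2\pi-1/4}{2\pi+1/4}>\frac9{10}.
\]
Since $p_0=\rho_n\circ p_n$ and $\partial V_n\subset p_n(X)$, this gives $\|\bar p_0-a\circ p_n\|_X>\frac9{10}$ for all $n$ and $a\in A(V_n)$. Hence $\bar p_0\notin A$, and $A\neq C(X)$.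

\subsection*{Local density}
Let $K_i=p_0^{-1}(U_i)$. The interiors of $K_1$ and $K_2$ contain the open sets $\{\operatorname{Re}p_0<\frac12\}$ and $\{\operatorname{Re}p_0>-\frac12\}$, which cover $X$. If $(m,k,i,q)$ is treated at step $n$, then $|g_{n+1}-f_{m,k}\circ\pi_{n+1,m}|\le1/q$ on $\rho_{n+1}^{-1}(U_i)$, and $p_{n+1}(K_i)\subset\rho_{n+1}^{-1}(U_i)$. So $|g_{n+1}\circ p_{n+1}-f_{m,k}\circ p_m|\le1/q$ on $K_i$, and each $f_{m,k}\circ p_m$ is a uniform limit on $K_i$ of members of $A$. The union of the algebras $C(V_m)\circ p_m$ is closed under conjugation, contains the constants and separates points, so it is dense in $C(X)$ by the Stone--Weierstrass theorem. Hence the functions $f_{m,k}\circ p_m$ are dense in $C(X)$, and their restrictions are dense in $C(K_i)$ by Tietze's theorem. Thus $A|_{K_i}$ is dense in $C(K_i)$.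

Every point of $X$ has $K_1$ or $K_2$ as a neighborhood, so every $f\in C(X)$ is $A$-holomorphic and $H(A)=C(X)\neq A$. Theorem~\ref{thm:convex} gives $L(A)=A$. This proves Theorem~\ref{thm:example}. \qed

\section{Gluing across one circle}\label{sec:model}

Consider Proposition~\ref{prop:step} for $V=\overline{\mathbb D}$, $\omega=dz$, $i=1$. We cannot approximate $f$ on $U_1^+$ by holomorphic functions. We can, however, fill the disc with nested circles, each of which has a point outside $U_1^+$. The part of such a circle in $U_1^+$ lies in an arc, so $f$ is approximable there by a polynomial, and the approximation persists on a thin ring about the circle. This cuts the disc into finitely many rings $Q_l$, each with its own polynomial $F_l$. The task is to reglue the rings so that the $F_l$ become, up to small errors, one function $g\in A(V')$, while a form close to $dz$ on $\mathbb T$ and small elsewhere survives. We carry out the gluing for two rings, taken concentric for ease of computation: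
\[
Q_0=\{\tau-s\le|z|\le1\},\qquad Q_1=\{|z|\le\tau+s\},\qquad 0<s<\tau<\tau+s<1,
\]
with given polynomials $F_0,F_1$.

\subsection*{Cutting the form}
Let $\xi_1,\dots,\xi_N$ be the roots of $z^N=\tau^N$. Comparing residues gives
\[
\chi(z):=\frac{\tau^N}{\tau^N-z^N}=\sum_k\frac{\beta_k}{\xi_k-z},\qquad\beta_k=\frac{\xi_k}N,\qquad\sum_k|\beta_k|=\tau .
\]
As $N\to\infty$, $\chi\to1$ inside and $\chi\to0$ outside the circle $|z|=\tau$, locally uniformly. Put $(1-\chi)\,dz$ on $Q_0$ and $\chi\,dz$ on $Q_1$. The first tends to $dz$ on $\mathbb T$, and both tend to zero on the new boundary circles $|z|=\tau\mp s$. Their residues at $\xi_k$ are $\beta_k$ and $-\beta_k$. Identifying the two copies of $\xi_k$ would produce a form, but it would force $F_0(\xi_k)=F_1(\xi_k)$.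

\subsection*{A vertical disc}
Fix $\xi=\xi_k$, $\beta=\beta_k$, and let $p=F_0(\xi)$, $q=F_1(\xi)$, $d=p-q$. Insert a new piece $\{|y-q|\le r\}$, $r>|d|$, which $\pi$ maps to the point $\xi$ and on which $g(y)=y$. Glue its point $p$ to $\xi\in Q_0$ and its point $q$ to $\xi\in Q_1$. Now $g$ is well defined, and the residues cancel if the disc carries the form
\[
-\beta\Bigl(\frac1{y-p}-\frac1{y-q}\Bigr)dy=\frac{-\beta d\,dy}{(y-p)(y-q)} .
\]
Its mass on $|y-q|=r$ is at least $2\pi|\beta||d|/(r+|d|)$. Where $g$ must approximate $f\circ\pi=f(\xi)$, the radius $r$ is limited to a multiple of $\varepsilon$, and $|d|$ may be comparable to $\varepsilon$. For $F_0-F_1\equiv2\varepsilon$ and $r=10\varepsilon$ the $N$ discs have total mass at least $\pi\tau/3$, whatever $N$ is. Better approximants reduce $|d|$, but they need thinner and therefore more rings, in a number that we do not control.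

\subsection*{Several sheets}
The mass on $|y-q|=r$ depends on how fast the form decays at infinity. So we imitate the pole at $p$ by several poles near $q$ with matching moments. With two poles $q$ and $q+\zeta$,
\[
\frac1{y-p}-\frac{1-d/\zeta}{y-q}-\frac{d/\zeta}{y-q-\zeta}=\frac{d(d-\zeta)}{(y-p)(y-q)(y-q-\zeta)},
\]
which decays one order faster. To absorb the two residues we need two copies of $Q_1$, with $g=F_1$ and $g=F_1+\zeta$, carrying the forms $c_0\chi\,dz$ and $c_\zeta\chi\,dz$, where $c_0=1-(F_0-F_1)/\zeta$ and $c_\zeta=(F_0-F_1)/\zeta$. See Figure~\ref{fig:sheets}. The general identity is the remainder formula for Lagrange interpolation of the Cauchy kernel.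

\begin{lemma}\label{lem:lagrange}
Let $q_1,\dots,q_n$ be distinct and $\Lambda_j(t)=\prod_{j'\ne j}(t-q_{j'})/(q_j-q_{j'})$. For $y\notin\{p,q_1,\dots,q_n\}$,
\[
\frac1{y-p}-\sum_{j=1}^n\frac{\Lambda_j(p)}{y-q_j}=\frac1{y-p}\prod_{j=1}^n\frac{p-q_j}{y-q_j}.
\]
\end{lemma}

\begin{proof}
Let $W(t)=\prod_j(t-q_j)$. The function $t\mapsto\frac{W(y)-W(t)}{(y-t)W(y)}$ is a polynomial of degree less than $n$ with value $1/(y-q_j)$ at $q_j$, so it equals $\sum_j\Lambda_j(t)/(y-q_j)$. Put $t=p$.
\end{proof}

If $|p-q_j|\le\frac12|y-q_j|$ for all $j$, the right side is at most $2^{-n}/|y-p|$. So with $n$ copies of $Q_1$ the vertical discs have total mass $O(2^{-n})$, uniformly in $N$. The weights $\Lambda_j(p)$ may be very large, but they cost nothing: they do not depend on $N$, and on the boundary of the copies of $Q_1$ they are multiplied by $\chi$, which tends to zero. One chooses $n$ first and $N$ afterwards.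

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0) -- (8.5,0) node[right] {$|z|$};
\draw (0,0.08) -- (0,-0.08) node[below] {$0$};
\draw (4,0.08) -- (4,-0.08) node[below] {$\tau$};
\draw (8,0.08) -- (8,-0.08) node[below] {$1$};
\draw[thick] (0,1.1) -- (4.7,1.1);
\draw[thick] (0,1.5) -- (4.7,1.5);
\draw[thick] (0,1.9) -- (4.7,1.9);
\draw[thick] (3.3,2.7) -- (8,2.7);
\draw[thick,dashed] (4,0.5) -- (4,3.5);
\fill (4,1.1) circle (2pt) (4,1.5) circle (2pt) (4,1.9) circle (2pt) (4,2.7) circle (2pt);
\node[above] at (1.5,1.9) {$g=F_1+\zeta$};
\node[above] at (6.3,2.7) {$g=F_0$};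
\node[right] at (4,3.4) {$g=y$};
\end{tikzpicture}
\caption{Gluing across the circle $|z|=\tau$, seen from the side; height indicates the value of $g$. One copy of the outer ring $Q_0$ and three copies of the inner disc $Q_1$ (solid) are joined at the four nodes (dots) to a vertical disc (dashed) that lies over a single point $\xi$ of the circle.}
\label{fig:sheets}
\end{figure}

The weights are polynomials in $F_0-F_1$ and must be holomorphic on $Q_1$. So $F_0$ may not have poles inside the circle, although $g=F_0$ is used only on $Q_0$. This restriction cannot be avoided: with $F_0=1/z$ we would have $g=\bar z$ on $\mathbb T$, with $g$ bounded independently of $n$ and $N$, so $0=\int g\,d\mu_{\omega'}$ would be arbitrarily close to $2\pi i$. It is the reason why each circle must leave the set on which $f$ is approximated.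

The general proof adds four things: nested curves on a piece with holes, an iteration of the weights from ring to ring, the care of old nodes, and thin ``tentacles'' that make the new pieces admissible for the next step.

\section{Proof of the one-step proposition}\label{sec:step}

Write $U=U_i$, $U^+=U_i^+$, and let $M$ be the number of pieces of $V$. Until Subsection~\ref{sub:end} we work on one piece $\Delta=\Delta_j$ with marked set $Z=Z_j$ and form $\omega=h\,dz$, and drop the index $j$. We regard $f$ and $\rho$ as continuous functions on $\Delta$. Put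
\[
T=\Delta\cap\rho^{-1}(U^+),
\]
a compact set. By admissibility, $\partial\Delta\not\subset T$. The data are chosen in this order: a level function $\psi$; rings $Q_l$ and approximants $F_l$; finite sets of shifts $\mathcal S_l$; an integer $N$; tentacles.

\subsection{Nested curves that escape from $T$}\label{sub:curves}

We need a family of nested Jordan curves that sweeps out $\Delta$, none of them contained in $T$. After cutting $\Delta$ to a simply connected domain, we take the level curves of a Riemann map centered at a point joined to $\partial\Delta$ by a segment outside $T$.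

\begin{lemma}\label{lem:level}
There is a continuous function $\psi:\Delta\to[0,1]$ such that:
\begin{itemize}
\item[(i)] $\psi=1$ on $\partial\Delta$, $\psi<1$ on $Z$, and $\psi>0$ on $T$;
\item[(ii)] for $0<\tau<1$ the set $\{\psi=\tau\}$ is an analytic Jordan curve with inside $G_\tau=\{\psi<\tau\}$, and $\overline{G_\tau}=\{\psi\le\tau\}\subset\operatorname{int}\Delta$;
\item[(iii)] for $0<\tau\le1$ there is $F^\tau\in\mathcal R(\Delta)$ with $F^\tau=f$ on $Z$ and $|F^\tau-f|<\varepsilon$ on $\{\psi=\tau\}\cap T$.
\end{itemize}
\end{lemma}

\begin{proof}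
\emph{The escape segment.} Since $T$ is closed and $\partial\Delta\not\subset T$, there is $b\in\partial\Delta\setminus T$ at which $\partial\Delta$ is $C^1$. Let $\sigma$ be a short normal segment from $b$ to a point $z_0$, with $\sigma\setminus\{b\}\subset\operatorname{int}\Delta$ and $\sigma\cap(T\cup Z)=\emptyset$.

\emph{Crosscuts.} Let $J_r=\partial D_r$ be the boundary curves and $Y_0=\mathbb C_\infty\setminus\operatorname{int}\Delta$, which has $k+1$ components, one for each $J_r$. We find disjoint simple polygonal arcs $\gamma_1,\dots,\gamma_k$ avoiding $Z\cup\sigma$, where $\gamma_r$ runs in $\operatorname{int}\Delta$ from a point of $J_0$ to a point of $J_r$, such that each $Y_r=Y_0\cup\gamma_1\cup\dots\cup\gamma_r$ has connected complement. This holds for $Y_0$. Suppose $\gamma_1,\dots,\gamma_{r-1}$ are found. The segment $\sigma$ meets $Y_{r-1}$ only in $b$, so the complement of $Y_{r-1}\cup\sigma$ is connected by Lemma~\ref{lem:arc}; removing the finite set $Z$ from it leaves a connected open set $\Omega$. Take $C^1$ points $b'\in J_0$ and $b''\in J_r$, different from $b$ and off the earlier arcs.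 Short inner normal segments at $b'$ and $b''$ lie in $\Omega$ except for $b',b''$. Join their inner ends by a polygonal path in $\Omega$. The resulting polygonal path from $b'$ to $b''$ contains a simple polygonal arc $\gamma_r$ with the same endpoints and otherwise in $\Omega$. The component of $Y_{r-1}$ containing $J_0$ contains just the curves $J_0,\dots,J_{r-1}$, so $b'$ and $b''$ lie in different components, and Lemma~\ref{lem:arc} shows that $Y_r$ has connected complement.

Let $\gamma=\gamma_1\cup\dots\cup\gamma_k$ and $\Delta^*=\operatorname{int}\Delta\setminus\gamma=\mathbb C_\infty\setminus Y_k$. Both $\Delta^*$ and $Y_k$ are connected, so $\Delta^*$ is a simply connected domain. It contains $Z$ and $\sigma\setminus\{b\}$.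

\emph{The function $\psi$.} Let $\Phi$ map $\Delta^*$ conformally onto the open unit disc with $\Phi(z_0)=0$. Put $\psi=|\Phi|$ on $\Delta^*$ and $\psi=1$ on $\Delta\setminus\Delta^*=\partial\Delta\cup\gamma$. A sequence in $\Delta^*$ tending to a point outside $\Delta^*$ leaves every compact set $\{|\Phi|\le\tau\}$, $\tau<1$, so $\psi$ is continuous. Properties (i) and (ii) follow, as $\psi^{-1}(0)=\{z_0\}$ and $z_0\notin T$. Since $\psi(z_0)=0$ and $\psi(b)=1$, every level set $\{\psi=\tau\}$ meets $\sigma$ and so is not contained in $T$.

\emph{Approximation.} Let $E=(\{\psi=\tau\}\cap T)\cup Z$. By the interpolation correction it suffices to show that $\mathcal R(\Delta)|_E$ is dense in $C(E)$. Let $\mu$ be a measure on $E$ with $\mu\perp\mathcal R(\Delta)$. Its Cauchy transform $\hat\mu(w)=\int(z-w)^{-1}d\mu(z)$ is holomorphic off $E$ and vanishes on the open set $\mathbb C\setminus\Delta$. We claim that every component $O$ of $\mathbb C\setminus E$ meets $\mathbb C\setminus\Delta$.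

For $\tau<1$, the set $\{\psi=\tau\}\cap T$ is a proper closed subset of a Jordan curve, so it lies in an arc $\alpha$. The set $\mathbb C\setminus(\alpha\cup Z)$ is connected and dense in $\mathbb C$, so the larger set $\mathbb C\setminus E$ is connected, and the claim holds.

For $\tau=1$, suppose $O\subset\Delta$. Being open, $O$ lies in $\operatorname{int}\Delta$, and it meets $\Delta^*\setminus Z$ because $\gamma\cup Z$ has no interior. The set $\Delta^*\setminus Z$ is connected and disjoint from $E$, so it lies in $O$. Since $b\notin E$, a small disc about $b$ misses $E$; it contains points of $\sigma\setminus\{b\}\subset\Delta^*\setminus Z$, so it lies in $O$. But it meets $\mathbb C\setminus\Delta$, a contradiction.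

By the identity theorem $\hat\mu=0$ off $E$. The set $E$ lies on finitely many $C^1$ arcs and points and has zero area, so $\hat\mu=0$ almost everywhere. Since $\partial\hat\mu/\partial\bar w=-\pi\mu$ in the sense of distributions, $\mu=0$.
\end{proof}

\subsection{Rings and approximants}\label{sub:rings}

An approximation on one level curve persists on nearby ones. For $\tau\in(0,1]$ the compact set $\psi(\{z\in T:|F^\tau-f|\ge\varepsilon\})$ does not contain $\tau$. So there is a relatively open interval $I_\tau\ni\tau$ of $(0,1]$ with $|F^\tau-f|<\varepsilon$ on $\{\psi\in I_\tau\}\cap T$. By (i) there is $\tau_*\in(0,1)$ with $\{\psi\le\tau_*\}\cap T=\emptyset$. Let $\Lambda$ be a Lebesgue number of the cover $\{I_\tau\}$ of $[\tau_*/2,1]$: every subinterval of length less than $\Lambda$ lies in some $I_\tau$. Choose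
\[
1=\tau_0>\tau_1>\dots>\tau_m,\qquad m\ge1,\quad \tau_m\in(\tau_*/2,\tau_*),\quad \tau_l-\tau_{l+1}<\Lambda/3,
\]
with $\tau_l\notin\psi(Z)$ for all $l$. Then choose $s\in(0,\Lambda/6)$ so small that the intervals $[\tau_l-2s,\tau_l+2s]$, $1\le l\le m$, are pairwise disjoint, lie in $(\tau_*/2,1)$ and miss $\psi(Z)$, and $\tau_m+2s<\tau_*$. Put
\[
Q_0=\{\psi\ge\tau_1-s\},\qquad Q_l=\{\tau_{l+1}-s\le\psi\le\tau_l+s\}\ \ (1\le l<m),\qquad Q_m=\{\psi\le\tau_m+s\}.
\]
These are pieces: $Q_0=\Delta\setminus G_{\tau_1-s}$ is $\Delta$ with one more hole, $Q_l=\overline{G_{\tau_l+s}}\setminus G_{\tau_{l+1}-s}$, and $Q_m=\overline{G_{\tau_m+s}}$. For $l<m$ the values of $\psi$ on $Q_l$ lie in a subinterval of $[\tau_*/2,1]$ of length less than $\Lambda/3+2s<\Lambda$, hence in some $I_\tau$; put $F_l=F^\tau$. Put $F_m=F^{\tau_*}$, and note $Q_m\cap T=\emptyset$. Thus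
\begin{equation}\label{eq:F}
F_l\in\mathcal R(\Delta),\qquad F_l=f\text{ on }Z,\qquad|F_l-f|<\varepsilon\text{ on }Q_l\cap T\qquad(0\le l\le m).
\end{equation}
Fix $R\ge1$ with $|F_l|\le R$ on $\Delta$ for all $l$. The curve $\Gamma_l=\{\psi=\tau_l\}$, $1\le l\le m$, lies in the interiors of $Q_{l-1}$ and $Q_l$ and meets no other $Q_{l'}$. Since $\psi(Z)$ misses the intervals $[\tau_l-2s,\tau_l+2s]$, each $\nu\in Z$ lies in exactly one $Q_l$, in its interior, and strictly between $\Gamma_l$ and $\Gamma_{l+1}$ (outside $\Gamma_1$ if $l=0$, inside $\Gamma_m$ if $l=m$).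

\subsection{Shifts and weights}\label{sub:weights}

Over $Q_l$ there will be one sheet for each $\zeta$ in a finite set $\mathcal S_l\subset\{|\zeta|\le\varepsilon\}$, with $0\in\mathcal S_l$ and $\mathcal S_0=\{0\}$. On it $g$ is essentially $F_l+\zeta$, and the form has a weight $c_{l,\zeta}\in\mathcal R(\Delta)$. At a point of $\Gamma_l$ every sheet over $Q_{l-1}$ contributes a pole, and each of these must be redistributed over the sheets above $Q_l$. This dictates the recursion $c_{0,0}=1$,
\[
c_{l,\zeta}=\sum_{\zeta'\in\mathcal S_{l-1}}c_{l-1,\zeta'}\cdot\lambda_{l,\zeta}(F_{l-1}-F_l+\zeta'),\qquad\lambda_{l,\zeta}(w)=\prod_{\zeta''\in\mathcal S_l,\ \zeta''\ne\zeta}\frac{w-\zeta''}{\zeta-\zeta''}.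
\]
Let $n_l=|\mathcal S_l|$ and $B_l=\sup_\Delta\sum_\zeta|c_{l,\zeta}|$, which is finite because all $F_l$ have their poles off $\Delta$.

At an old marked point $\nu$ the function $g$ must take the value $f(\nu)$ common to the node, and only the sheet with shift $0$ does so. The weights respect this:
\begin{equation}\label{eq:weights}
c_{l,0}(\nu)=1,\qquad c_{l,\zeta}(\nu)=0\quad(\zeta\ne0),\qquad\nu\in Z.
\end{equation}
Indeed, if this holds for $l-1$, then only $\zeta'=0$ contributes and $F_{l-1}(\nu)=F_l(\nu)$ by \eqref{eq:F}, so $c_{l,\zeta}(\nu)=\lambda_{l,\zeta}(0)$, which is $1$ for $\zeta=0$ and $0$ otherwise since $0\in\mathcal S_l$.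

Fix $\xi\in\Gamma_l$ and put $p_{\zeta'}=F_{l-1}(\xi)+\zeta'$ for $\zeta'\in\mathcal S_{l-1}$ and $q_\zeta=F_l(\xi)+\zeta$ for $\zeta\in\mathcal S_l$. The Lagrange basis polynomial for the nodes $q_{\zeta''}$ belonging to $q_\zeta$ is $t\mapsto\lambda_{l,\zeta}(t-F_l(\xi))$, and its value at $p_{\zeta'}$ is $\lambda_{l,\zeta}(F_{l-1}(\xi)-F_l(\xi)+\zeta')$. Apply Lemma~\ref{lem:lagrange} with $p=p_{\zeta'}$, multiply by $c_{l-1,\zeta'}(\xi)$ and sum over $\zeta'$:
\begin{equation}\label{eq:error}
e_l(\xi,y):=\sum_{\zeta'}\frac{c_{l-1,\zeta'}(\xi)}{y-p_{\zeta'}}-\sum_\zeta\frac{c_{l,\zeta}(\xi)}{y-q_\zeta}=\sum_{\zeta'}\frac{c_{l-1,\zeta'}(\xi)}{y-p_{\zeta'}}\prod_{\zeta}\frac{p_{\zeta'}-q_\zeta}{y-q_\zeta}.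
\end{equation}
The radius of the vertical disc over $\xi$ must be small if $\xi\in T$, where $g$ has to approximate $f$; there $F_{l-1}(\xi)$ and $F_l(\xi)$ are close. Off $T$ they need not be close, but the radius may be large. Put $r(\xi)=10\varepsilon$ for $\xi\in T$ and $r(\xi)=20R$ for $\xi\notin T$, and let $|y-F_l(\xi)|\ge r(\xi)$. Write $p,q$ for any of the $p_{\zeta'},q_\zeta$.
\begin{itemize}
\item If $\xi\in T$, then $|F_{l-1}(\xi)-F_l(\xi)|<2\varepsilon$ by \eqref{eq:F}, as $\xi\in Q_{l-1}\cap Q_l$. So $|p-F_l(\xi)|\le3\varepsilon$ and $|q-F_l(\xi)|\le\varepsilon$, whence $|p-q|\le4\varepsilon$, $|y-q|\ge9\varepsilon$, $|y-p|\ge7\varepsilon$.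
\item If $\xi\notin T$, then $|p-F_l(\xi)|\le2R+\varepsilon\le3R$ and $|q-F_l(\xi)|\le R$, whence $|p-q|\le4R$, $|y-q|\ge19R$, $|y-p|\ge17R$.
\end{itemize}
In both cases all $p,q$ lie in the open disc $|y-F_l(\xi)|<r(\xi)$, each factor of the product in \eqref{eq:error} has modulus less than $\frac12$, and $1/|y-p|\le1/\varepsilon$. Hence
\begin{equation}\label{eq:decay}
|e_l(\xi,y)|\le B_{l-1}2^{-n_l}\varepsilon^{-1}\qquad\text{for }|y-F_l(\xi)|\ge r(\xi).
\end{equation}
The constant $B_{l-1}$ depends only on $\mathcal S_0,\dots,\mathcal S_{l-1}$, and $h$ is bounded on $\Gamma_l$ because $\Gamma_l\cap Z=\emptyset$. So we can choose $\mathcal S_1,\dots,\mathcal S_m$ successively, with $n_l$ so large that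
\begin{equation}\label{eq:choice}
200R\cdot\operatorname{length}(\Gamma_l)\cdot\|h\|_{\Gamma_l}\cdot B_{l-1}2^{-n_l}\varepsilon^{-1}\le\frac\delta{4mM}.
\end{equation}

\subsection{Cut-off functions}\label{sub:cutoffs}

Let $N\geq2$ be an integer, to be fixed at the end and common to all pieces. Let $\xi_{l,1},\dots,\xi_{l,N}$ divide $\Gamma_l$ into arcs of equal length, numbered cyclically in the positive direction. Put
\[
\beta_{l,k}=\frac{\xi_{l,k+1}-\xi_{l,k}}{2\pi i},\qquad\chi_l(z)=\sum_{k=1}^N\frac{\beta_{l,k}}{\xi_{l,k}-z}.
\]
The residue of $\chi_l$ at $\xi_{l,k}$ is $-\beta_{l,k}$, and $\sum_k|\beta_{l,k}|\le\operatorname{length}(\Gamma_l)$. The $\chi_l$ are Riemann sums of $\frac1{2\pi i}\int_{\Gamma_l}\frac{d\xi}{\xi-z}$, whose integrands are equicontinuous on $\Gamma_l$ for $z$ in a compact set off $\Gamma_l$. So as $N\to\infty$, $\chi_l\to1$ uniformly on compact subsets of $G_{\tau_l}$ and $\chi_l\to0$ uniformly on compact subsets of $\mathbb C\setminus\overline{G_{\tau_l}}$. Put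
\[
\theta_0=1-\chi_1,\qquad\theta_l=\chi_l-\chi_{l+1}\ \ (1\le l<m),\qquad\theta_m=\chi_m .
\]
Then, uniformly on compact sets, $\theta_l\to1$ strictly between $\Gamma_l$ and $\Gamma_{l+1}$, and $\theta_l\to0$ outside $\Gamma_l$ and inside $\Gamma_{l+1}$ (with the evident omissions for $l=0$ and $l=m$).

\subsection{The preliminary system}\label{sub:prelim}

We define pieces over $\Delta$, each with a map $\pi_0$ into $\Delta$, a function $g_0$ and a form.

\emph{Sheets} $P_{l,\zeta}$, for $0\le l\le m$ and $\zeta\in\mathcal S_l$. This is a copy of $Q_l$ with $\pi_0(z)=z$, $g_0=F_l+\zeta$ and form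
\[
\omega_{l,\zeta}=c_{l,\zeta}\theta_l\,\omega\quad(\zeta\ne0),\qquad\omega_{l,0}=c_{l,0}\theta_l\,\omega+\sum_{\nu\in Z\cap Q_l}(1-\theta_l(\nu))\operatorname{res}_\nu\omega\,\frac{dz}{z-\nu}.
\]
The last sum restores the exact residue at old marked points, where $\theta_l$ is only close to $1$. The marked points are the $\xi_{l,k}$ (if $l\ge1$), the $\xi_{l+1,k}$ (if $l<m$), and, for $\zeta=0$ only, the points of $Z\cap Q_l$.

\emph{Vertical discs} $P_\xi$, for $\xi=\xi_{l,k}$, $1\le l\le m$. This is the disc $|y-F_l(\xi)|\le r(\xi)$ with $\pi_0\equiv\xi$, $g_0(y)=y$ and form $v_\xi=-\beta_{l,k}h(\xi)\,e_l(\xi,y)\,dy$. The marked points are the $p_{\zeta'}$ and $q_\zeta$ belonging to $\xi$.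

\emph{New nodes.} For each $\xi=\xi_{l,k}$ and each marked point $y$ of $P_\xi$ there is one node. It consists of $y\in P_\xi$, the point $\xi\in P_{l-1,\zeta'}$ if $p_{\zeta'}=y$, and the point $\xi\in P_{l,\zeta}$ if $q_\zeta=y$. (At most one $\zeta'$ and one $\zeta$ occur.)

\emph{Old nodes.} Each $\nu\in Z$ has a unique copy in a sheet $P_{l,0}$, namely for the $l$ with $\nu\in Q_l$. The copies of the points of a node of $V$, which may lie over different pieces of $V$, form a node.

Every marked point is an interior point of its piece and lies in exactly one node. We check three properties.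

\emph{Residues.} Let $\xi=\xi_{l,k}$, $\beta=\beta_{l,k}$. At $\xi$ the function $\theta_{l-1}$ has residue $\beta$ and $\theta_l$ has residue $-\beta$, while $h$ and the weights are holomorphic. So $\omega_{l-1,\zeta'}$ has residue $\beta h(\xi)c_{l-1,\zeta'}(\xi)$ and $\omega_{l,\zeta}$ has residue $-\beta h(\xi)c_{l,\zeta}(\xi)$. By the definition \eqref{eq:error} of $e_l$, the form $v_\xi$ has the contributions $-\beta h(\xi)c_{l-1,\zeta'}(\xi)$ at $p_{\zeta'}$ and $\beta h(\xi)c_{l,\zeta}(\xi)$ at $q_\zeta$, which add if $p_{\zeta'}=q_\zeta$. So the residues at each new node sum to zero. At $\nu\in Z\cap Q_l$ the function $\theta_l$ is holomorphic and $\omega$ has at most a simple pole. By \eqref{eq:weights}, $\omega_{l,\zeta}$ has no pole at $\nu$ for $\zeta\ne0$, and $\omega_{l,0}$ has residue $\theta_l(\nu)\operatorname{res}_\nu\omega+(1-\theta_l(\nu))\operatorname{res}_\nu\omega=\operatorname{res}_\nu\omega$. So the residues at each old node sum to zero as before. All poles in the pieces are simple and at marked points.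

\emph{Compatibility.} On a new node $\pi_0=\xi$, and $g_0=y$ because $g_0(\xi)=p_{\zeta'}$ on $P_{l-1,\zeta'}$ and $g_0(\xi)=q_\zeta$ on $P_{l,\zeta}$. On an old node the values of $\pi_0$ are identified in $V$, and $g_0=F_l(\nu)=f(\nu)$ is the value of $f$ at that node of $V$.

\emph{Approximation.} On every preliminary piece,
\begin{equation}\label{eq:eleven}
|g_0-f\circ\pi_0|\le11\varepsilon\qquad\text{wherever }\pi_0\in T .
\end{equation}
On a sheet the left side is less than $\varepsilon+|\zeta|\le2\varepsilon$ by \eqref{eq:F}. On $P_\xi$ with $\xi\in T$ it is at most $|y-F_l(\xi)|+|F_l(\xi)-f(\xi)|\le11\varepsilon$.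

\subsection{Tentacles}\label{sub:tentacles}

The preliminary system need not be admissible: $\rho\circ\pi_0$ is constant on a vertical disc, with a value in $U_1^+\cup U_2^+=V_0$. We attach to each piece other than $P_{0,0}$ a thin strip and perturb $\pi_0$ so that the strip is mapped along a path to places where $\rho\notin U_1^+$ and $\rho\notin U_2^+$. A segment has no interior, so $\pi_0$ and $g_0$ can be prescribed freely on it, and Mergelyan's theorem makes them holomorphic. Since $\Delta$ is the closure of its interior and the $U_t^+$ are closed, near the points $b_t$ given by admissibility there are $w_1,w_2\in\operatorname{int}\Delta$ with $\rho(w_t)\notin U_t^+$.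

\begin{lemma}\label{lem:tentacle}
Let $P$ be a piece, $Z_P\subset\operatorname{int}P$ finite, $o$ a point at which the outer curve of $P$ is $C^1$, and $O$ a neighborhood of $o$. Let $\pi_0,g_0\in A(P)$ satisfy $\pi_0(P)\subset\operatorname{int}\Delta$ and \eqref{eq:eleven}. Then there are a piece $P'$ and $\pi,g\in\mathcal R(P')$ such that:
\begin{itemize}
\item[(i)] $P\subset P'\subset P\cup O$ and $\operatorname{length}(\partial P')\le\operatorname{length}(\partial P)+3$;
\item[(ii)] $\pi(P')\subset\operatorname{int}\Delta$, and $\pi=\pi_0$, $g=g_0$ on $Z_P$;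
\item[(iii)] $|g-f\circ\pi|\le14\varepsilon$ wherever $\rho\circ\pi\in U$;
\item[(iv)] for $t=1,2$ there is a point of $\partial P'$ at which $\rho\circ\pi\notin U_t^+$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The segment.} After a translation and a rotation, write points as $(x,u)$ with $o=(0,0)$ and outer normal in the direction of $u$. For small $d>0$ the square $[-d,d]^2$ lies in $O$ and meets $P$ in $\{u\le\alpha(x)\}$, where $\alpha$ is $C^1$, $\alpha(0)=\alpha'(0)=0$ and $|\alpha(x)|\le|x|/2$; the rest of the square lies outside the outer curve. Take $0<\ell<\min(d,1)$ and $L=\{0\}\times[0,\ell]$, so $L\cap P=\{o\}$. Extend $\pi_0$ and $g_0$ continuously to $L$ as follows. For $0\le u\le\ell/3$ let $\pi_0=\pi_0(o)$, and let $g_0$ move linearly from $g_0(o)$ to $f(\pi_0(o))$. For $\ell/3\le u\le\ell$ let $\pi_0$ run along a path in the connected open set $\operatorname{int}\Delta$ from $\pi_0(o)$ through $w_1$, reached at $u=2\ell/3$, to $w_2$, reached at $u=\ell$, and let $g_0=f\circ\pi_0$. Then \eqref{eq:eleven} holds on $P\cup L$.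

\emph{Approximation.} Choose $\eta\in(0,\varepsilon)$ such that the $3\eta$-neighborhood of the compact set $\pi_0(P\cup L)$ lies in $\operatorname{int}\Delta$; such that $|f(v)-f(v')|<\varepsilon$ and $|\rho(v)-\rho(v')|<\frac14$ for $v,v'\in\Delta$ with $|v-v'|\le2\eta$; and such that $\rho(v)\notin U_t^+$ for $|v-w_t|<3\eta$. The interior of $P\cup L$ is $\operatorname{int}P$. The complement of $P\cup L$ consists of the holes of $P$ and of the outside of the outer curve with $L$ removed, which is connected by Lemma~\ref{lem:arc}. By Mergelyan's theorem and the interpolation correction there are $\pi,g\in\mathcal R(P\cup L)$ with $|\pi-\pi_0|<\eta$ and $|g-g_0|<\eta$ on $P\cup L$, equal to $\pi_0,g_0$ on $Z_P$.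

\emph{Thickening.} For $0<\kappa<\min(\frac16,\frac23\ell,d-\ell)$ let $\Pi=[-\kappa,\kappa]\times[-\kappa,\ell+\kappa]\subset[-d,d]^2$ and $P'=P\cup\Pi$. As $|\alpha|<\kappa$ on $[-\kappa,\kappa]$, the part of $P'$ in the square is $\{u\le\ell+\kappa\}$ for $|x|\le\kappa$ and $\{u\le\alpha(x)\}$ for $|x|>\kappa$. So $\partial P'$ arises from $\partial P$ by replacing the arc of the graph over $|x|<\kappa$ with the two segments from $(\pm\kappa,\alpha(\pm\kappa))$ to $(\pm\kappa,\ell+\kappa)$ and the segment joining their tops. The new outer curve is a piecewise $C^1$ Jordan curve, the holes are unchanged, and $P'$ is a piece. The three segments have total length at most $2(\ell+2\kappa)+2\kappa\le3$. This proves (i).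

Take $\kappa$ also so small that $\pi$ and $g$ have no pole in $\Pi$ and vary by less than $\eta$ between any point of $\Pi$ and the nearest point of $L$, which is at distance at most $\sqrt2\,\kappa$. For $z\in P'$ let $z'=z$ if $z\in P$, and let $z'$ be the nearest point of $L$ otherwise. Then
\[
|\pi(z)-\pi_0(z')|<2\eta,\qquad|g(z)-g_0(z')|<2\eta .
\]
The first inequality gives $\pi(z)\in\operatorname{int}\Delta$, which completes (ii). If $\rho(\pi(z))\in U$, then $|\rho(\pi(z))-\rho(\pi_0(z'))|<\frac14$ gives $\rho(\pi_0(z'))\in U^+$, that is $\pi_0(z')\in T$, and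
\[
|g(z)-f(\pi(z))|\le|g(z)-g_0(z')|+|g_0(z')-f(\pi_0(z'))|+|f(\pi_0(z'))-f(\pi(z))|\le2\varepsilon+11\varepsilon+\varepsilon .
\]
This is (iii). The points $z_1=(\kappa,2\ell/3)$ and $z_2=(\kappa,\ell)$ lie above the graph, since $2\ell/3>\kappa>\alpha(\kappa)$, hence on $\partial P'\setminus P$. We have $\pi_0(z_t')=w_t$, so $|\pi(z_t)-w_t|<2\eta$ and $\rho(\pi(z_t))\notin U_t^+$. This is (iv).
\end{proof}

We keep the sheet $P_{0,0}=Q_0$, the only one over $Q_0$, with $\pi=\pi_0$ and $g=g_0$. To every other preliminary piece $P$ we apply the lemma, with $Z_P$ its set of marked points; here $\pi_0(P)\subset\operatorname{int}\Delta$ by Lemma~\ref{lem:level}(ii). We replace $P$, $\pi_0$, $g_0$ by $P'$, $\pi$, $g$ and keep the marked points and the form.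

For a sheet $P_{l,\zeta}$ with $l\ge1$, take $o$ on the outer curve $\{\psi=\tau_l+s\}$ and $O=\{\tau_l<\psi<\tau_l+2s\}$. Then $P'\setminus P\subset\{\tau_l+s<\psi<\tau_l+2s\}$. This set contains no point of $Z$ or of any $\Gamma_{l'}$, so the form has no new poles. For a vertical disc take any boundary point $o$ and $O=\mathbb C$; the form $v_\xi$ is rational with poles only at the marked points. In both cases $\partial P'$ misses $\operatorname{int}P$, so $\partial P'\subset\partial P\cup(P'\setminus P)$.

\subsection{The new system and its measure}\label{sub:end}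

Let $V'$ be the system formed by all these pieces, over all pieces of $V$, with the new and old nodes. Let $\pi,g,\omega'$ be the maps, functions and forms constructed, and $\rho'=\rho\circ\pi$. The values of $\pi$ and $g$ at marked points are those of $\pi_0$ and $g_0$. So the checks in Subsection~\ref{sub:prelim} show that $\pi$ is a morphism, $g\in A(V')$, and $\omega'$ is a form.

The pair $(V',\rho')$ is admissible. For the thickened pieces this is Lemma~\ref{lem:tentacle}(iv). For $P_{0,0}$ it holds because $b_1,b_2\in\partial\Delta\subset\partial Q_0$ and $\pi$ is the identity there. Property (a) holds on the thickened pieces by Lemma~\ref{lem:tentacle}(iii), and on $P_{0,0}$ because $Q_0\cap\rho^{-1}(U)\subset Q_0\cap T$, where $|F_0-f|<\varepsilon$.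

Let $\iota$ map $\partial\Delta$ identically onto its copy in $\partial P_{0,0}$, for each piece $\Delta$ of $V$. It is a continuous injection with $\pi\circ\iota=\mathrm{id}$, and it preserves the boundary orientation. All of this holds for every $N$. It remains to estimate $\mu_{\omega'}-\iota_*\mu_\omega$ as $N\to\infty$, while the data of Subsections \ref{sub:curves}--\ref{sub:weights} stay fixed. The measure splits into three parts.

\emph{On $\iota(\partial\Delta)$} it is given by
\[
\omega_{0,0}-\omega=(\theta_0-1)\,\omega+\sum_{\nu\in Z\cap Q_0}(1-\theta_0(\nu))\operatorname{res}_\nu\omega\,\frac{dz}{z-\nu}.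
\]
The compact set $\partial\Delta\cup(Z\cap Q_0)$ lies outside $\Gamma_1$, so $\theta_0\to1$ uniformly on it. The mass of this part tends to $0$.

\emph{On the rest of the boundaries of the sheets.} For a sheet over $Q_l$ this boundary lies in
\[
C_l=\{\psi=\tau_{l+1}-s\}\cup\{\tau_l+s\le\psi\le\tau_l+2s\},
\]
where the first set is absent for $l=m$ and the second for $l=0$. The set $C_l$ is compact, disjoint from $Z$ and independent of $N$. Its first part lies inside $\Gamma_{l+1}$ and its second part outside $\Gamma_l$, so $\theta_l\to0$ uniformly on $C_l$. Also $1-\theta_l(\nu)\to0$ for $\nu\in Z\cap Q_l$. The functions $c_{l,\zeta}$, $h$ and $1/(z-\nu)$ are bounded on $C_l$ and do not depend on $N$; neither do the number of sheets and the bound $\operatorname{length}(\partial Q_l)+3$ for the boundary length. So the mass of this part tends to $0$.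

\emph{On the boundaries of the vertical pieces.} Their number grows with $N$, but their total mass is bounded in advance. For $\xi=\xi_{l,k}$ the boundary of the thickened disc lies in $|y-F_l(\xi)|\ge r(\xi)$ and has length at most $2\pi\cdot20R+3\le200R$. By \eqref{eq:decay} its mass is at most $200R\,|\beta_{l,k}|\,\|h\|_{\Gamma_l}B_{l-1}2^{-n_l}\varepsilon^{-1}$. Summing over $k$ with $\sum_k|\beta_{l,k}|\le\operatorname{length}(\Gamma_l)$ and using \eqref{eq:choice} gives at most $\delta/(4mM)$ for each $l$. Summing over the $m$ values of $l$ and then over the $M$ pieces of $V$ gives at most $\delta/4$, for every $N$.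

For $N$ large the first two parts together have mass at most $3\delta/4$, and $\|\mu_{\omega'}-\iota_*\mu_\omega\|\le\delta$. This proves (b) and Proposition~\ref{prop:step}. \qed

\begin{thebibliography}{1}

\bibitem{nonlocal}
\emph{More on high-order non-local uniform algebras},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=10.1215\%2Fijm\%2F1256051219},
doi:10.1215/ijm/1256051219.

\end{thebibliography}
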